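
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Pullback metrics along $\mathbb{C}^*$-orbits of Higgs bundles:\\
monotonicity in rank two and its failure in higher rank}


\begin{abstract}
A stable $SL(n,\mathbb{C})$-Higgs bundle $(E,\phi)$ with $\operatorname{tr}\phi^2=0$ and $\phi\ne0$ on a compact Riemann surface of genus at least two gives, for each $t\in\mathbb{C}^*$, a branched minimal immersion of the universal cover into $SL(n,\mathbb{C})/SU(n)$, namely the harmonic map of $(E,t\phi)$. It was conjectured that, unless $(E,\phi)$ is fixed by the $\mathbb{C}^*$-action, the pullback metric increases strictly with $|t|$ at every point that is not a branch point. We show that this is true for $n=2$ and false for every $n\ge 3$ on every such surface. The counterexamples include nilpotent Higgs fields, for which the metric at some point tends to $0$ as $|t|\to\infty$, and Higgs fields with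 reduced and irreducible spectral curve. In rank two the energy density is strictly increasing wherever $\phi\ne0$, even without the condition $\operatorname{tr}\phi^2=0$.
\end{abstract}

\section{The question and the answer}

\subsection{The pullback metric}

Let $\Sigma$ be a compact Riemann surface of genus $g\ge 2$ with canonical bundle $K$ and universal cover $\tilde\Sigma$, and let $n\ge2$. An \emph{$SL(n,\mathbb{C})$-Higgs bundle} is a pair $(E,\phi)$ consisting of a holomorphic vector bundle $E$ of rank $n$ with trivialized determinant and a trace-free holomorphic map $\phi:E\to E\otimes K$. It is \emph{stable} if every $\phi$-invariant holomorphic subbundle $F$ with $0\ne F\ne E$ has $\deg F<0$.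

By a theorem of Hitchin and Simpson, a stable $(E,\phi)$ carries a unique Hermitian metric $h$ with $\det h=1$ that solves the Hitchin equation
\begin{equation}\label{hitchin}
F_h+[\phi,\phi^{*h}]=0 ,
\end{equation}
where $F_h$ is the curvature of the Chern connection $\nabla=\nabla_h$. We call $h$ the \emph{harmonic metric}. Equation \eqref{hitchin} implies that $D=\nabla_h+\phi+\phi^{*h}$ is flat. In a flat trivialization of $E$ over $\tilde\Sigma$ the metric $h$ becomes a $\pi_1(\Sigma)$-equivariant harmonic map
\[
f:\tilde\Sigma\to SL(n,\mathbb{C})/SU(n),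
\]
and $df$ is identified, up to sign, with $\phi+\phi^{*h}$. Give the symmetric space the metric induced by the Killing form $2n\operatorname{tr}(XY)$ of $\mathfrak{sl}(n,\mathbb{C})$. In a local coordinate write $\phi=A\,dz$ and $\phi^{*h}=A^*d\bar z$. Then the pullback metric is
\[
2n\operatorname{tr}\big((A\,dz+A^*d\bar z)^2\big)=2n\operatorname{tr}(A^2)\,dz^2+4n\operatorname{tr}(AA^*)\,|dz|^2+2n\operatorname{tr}(A^{*2})\,d\bar z^2 .
\]
So $f$ is (weakly) conformal exactly when $\operatorname{tr}\phi^2=0$. If moreover $\phi\ne0$, then $f$ is a branched minimal immersion, and its branch points are the zeros of $\phi$.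

The group $\mathbb{C}^*$ acts on Higgs bundles by $t\cdot(E,\phi)=(E,t\phi)$. This preserves stability and the condition $\operatorname{tr}\phi^2=0$. Let $h_t$ be the harmonic metric of $(E,t\phi)$ and $f_t$ its harmonic map. We call
\[
|t\phi|^2_{h_t}=\operatorname{tr}(AA^{*})\,|dz|^2,\qquad t\phi=A\,dz,
\]
with the adjoint taken with respect to $h_t$, the \emph{energy density}. If $\operatorname{tr}\phi^2=0$, the pullback metric of $f_t$ is
\begin{equation}\label{gt}
g^t=4n\,|t\phi|^2_{h_t}.
\end{equation}
Replacing $\phi$ by $e^{i\theta}\phi$ does not change \eqref{hitchin}, so $h_t$, the energy density and $g^t$ depend only on $|t|$. From now on $t>0$ unless said otherwise.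

We call $(E,\phi)$ a \emph{fixed point} if $(E,t\phi)\cong(E,\phi)$ for all $t\in\mathbb{C}^*$. The determinant of an isomorphism between two $SL(n,\mathbb{C})$-Higgs bundles is a nonzero constant, so after multiplication by a constant the isomorphism has determinant $1$. By uniqueness it then carries harmonic metric to harmonic metric. Hence isomorphic Higgs bundles have the same energy density, and at a fixed point $|t\phi|^2_{h_t}$ does not depend on $t$.

\subsection{What one would guess}

Increasing $t$ scales $\phi$ up, while the metric $h_t$ adjusts and may undo part of the growth. There are two reasons to expect that the growth wins. The first is that it does so on average: for every $n$, and for every stable $(E,\phi)$ that is not a fixed point, the total energy $\int_\Sigma|t\phi|^2_{h_t}$ is strictly increasing in $t$. We prove this in Proposition~\ref{area}. The second is a pointwise theorem of Dai and Li, quoted in \cite{slides}, about \emph{cyclic} Higgs bundles of rank $n\ge3$. These are the polystable Higgs bundles of the form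
\[
E=L_1\oplus\cdots\oplus L_n,\qquad
\phi=\begin{pmatrix}0&&&\gamma_n\\ \gamma_1&0&&\\ &\ddots&\ddots&\\ &&\gamma_{n-1}&0\end{pmatrix},
\]
where the $L_i$ are holomorphic line bundles with $L_1\otimes\cdots\otimes L_n$ trivial and $\gamma_j:L_j\to L_{j+1}\otimes K$ is nonzero for all $j<n$. If also $\gamma_n\ne0$, then $g^t$ strictly increases with $|t|$ away from branch points. The following extension to general Higgs bundles was proposed in \cite{slides}.

\begin{conjecture}\label{conj}
Let $(E,\phi)$ be a stable $SL(n,\mathbb{C})$-Higgs bundle with $\operatorname{tr}\phi^2=0$ that is not a fixed point of the $\mathbb{C}^*$-action. Then $g^{t_1}<g^{t_2}$ at every point of $\Sigma$ that is not a branch point, whenever $|t_1|<|t_2|$.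
\end{conjecture}

\subsection{Results}

Conjecture~\ref{conj} holds in rank $n\ge2$ if and only if $n=2$.

\begin{theorem}\label{thmA}
Let $n\ge3$ and let $\Sigma$ be any compact Riemann surface of genus $g\ge 2$. There are a stable $SL(n,\mathbb{C})$-Higgs bundle $(E,\phi)$ on $\Sigma$ with $\operatorname{tr}\phi^2=0$, not a fixed point, with $\phi$ nowhere zero (so that no $f_t$, $t\ne0$, has a branch point), and a point $p\in\Sigma$ such that $g^t(p)>0$ for all $t>0$ but $g^t(p)\to0$ as $t\to\infty$. In particular $g^t(p)$ is not nondecreasing in $|t|$.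
\end{theorem}

\begin{theorem}\label{thmB}
For every $n\ge3$ and every $\Sigma$ there are also counterexamples to Conjecture~\ref{conj} that are not nilpotent and whose spectral curve is reduced and irreducible.
\end{theorem}

\begin{theorem}\label{thmC}
Let $n=2$ and let $(E,\phi)$ be stable and not a fixed point (the condition $\operatorname{tr}\phi^2=0$ is not needed). Then the energy density $|t\phi|^2_{h_t}$ is strictly increasing in $|t|$ at every point where $\phi\ne0$. In particular Conjecture~\ref{conj} holds for $n=2$.
\end{theorem}

The idea behind Theorem~\ref{thmA} is to find an orbit that \emph{converges} as $t\to\infty$, to a stable fixed point whose Higgs field has a zero $p$, although the Higgs fields on the orbit have no zeros. The branched minimal immersion of the limit is branched at $p$, so $g^t(p)$ has to tend to $0$. If $\phi$ is not nilpotent, the characteristic coefficients of $t\phi$ are unbounded and such convergence is impossible, so we look among nilpotent Higgs fields. Theorem~\ref{thmB} then follows by perturbation. Theorem~\ref{thmC} is proved with the maximum principle,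 applied to the infinitesimal change of $h_t$.

Section~\ref{prelim} contains the two tools: continuous dependence of $h$ on $\phi$, and the variation formulas along an orbit. Sections~\ref{rankn} and~\ref{spectral} prove Theorems~\ref{thmA} and~\ref{thmB}. Section~\ref{rank2} proves Theorem~\ref{thmC} and shows which step of its proof is lost when $n\ge3$.

\section{Varying the Higgs field}\label{prelim}

Put $\langle P,Q\rangle=\operatorname{tr}(PQ^*)$ for endomorphisms $P,Q$, with the adjoint given by the Hermitian metric in use. In a local coordinate $F_h=F_{z\bar z}\,dz\wedge d\bar z$, and since $[\phi,\phi^*]=[A,A^*]\,dz\wedge d\bar z$, equation \eqref{hitchin} reads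
\begin{equation}\label{hitchinlocal}
F_{z\bar z}+[A,A^*]=0 .
\end{equation}
Let $X$ be an $h$-self-adjoint endomorphism of $E$. We use repeatedly the identities
\begin{equation}\label{ids}
(\nabla_zX)^*=\nabla_{\bar z}X,\qquad [X,A]^*=[A^*,X],\qquad \operatorname{tr}(X[A,A^*])=\langle[X,A],A\rangle,
\end{equation}
\begin{equation}\label{ids2}
\operatorname{tr}\big(X[A,[A^*,X]]\big)=\operatorname{tr}\big([X,A]\,[A^*,X]\big)=|[X,A]|^2 .
\end{equation}
The last identity in \eqref{ids} and the first in \eqref{ids2} are instances of $\operatorname{tr}(X[A,B])=\operatorname{tr}([X,A]B)$. For quantities $P$ that transform like coefficients of $dz$, such as $A$, $[X,A]$ and $\nabla_zX$, put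
\[
\|P\|^2=\int_\Sigma|P|^2\,i\,dz\wedge d\bar z .
\]
If $t\phi=A\,dz$ and $|dz|^2$ is read as the area form $\tfrac i2\,dz\wedge d\bar z$, then $\|A\|^2=2\int_\Sigma|t\phi|^2_{h_t}$. Since $\operatorname{tr}(X\nabla_zX)\,dz$ is a global $(1,0)$-form, Stokes' theorem gives
\begin{equation}\label{parts}
\int_\Sigma\operatorname{tr}(X\nabla_{\bar z}\nabla_zX)\,i\,dz\wedge d\bar z=-\|\nabla_zX\|^2 .
\end{equation}

Stability enters several times in the following form.

\begin{lemma}\label{split}
Let $(E,\phi)$ be stable, $h$ any Hermitian metric on $E$, and $X$ an $h$-self-adjoint endomorphism with $\nabla_zX=0$ and $[X,\phi]=0$. Then $X$ is a multiple of the identity.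
\end{lemma}

\begin{proof}
Taking adjoints, $\nabla_{\bar z}X=0$. So $X$ is parallel, its eigenvalues are constant, and its eigenbundles are holomorphic subbundles with direct sum $E$. They are $\phi$-invariant because $X$ commutes with $\phi$, and their degrees add up to $\deg E=0$. If there were at least two of them, one would have degree at least $0$, contradicting stability.
\end{proof}

\subsection{Continuity}

\begin{lemma}\label{cont}
Let $\phi_r$ be a smooth family of trace-free holomorphic Higgs fields on a fixed holomorphic bundle $E$ with trivialized determinant, with $r$ in an open subset of $\mathbb{R}^m$ and each $(E,\phi_r)$ stable. Let $h_r$ be the harmonic metric of $(E,\phi_r)$. Then $r\mapsto h_r$ is $C^1$ with values in $C^{2,\alpha}$. In particular $|\phi_r|^2_{h_r}(p)$ is continuous in $r$ for every $p\in\Sigma$.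
\end{lemma}

\begin{proof}
We apply the implicit function theorem. Fix $r_0$ and put $H=h_{r_0}$, $\phi=\phi_{r_0}$. Fix a K\"ahler form $\omega_0$ on $\Sigma$, with contraction $\Lambda$, and let $\kappa=i\Lambda(dz\wedge d\bar z)>0$, so that $\kappa\,\omega_0=i\,dz\wedge d\bar z$. For $u$ in the Banach space of trace-free $H$-self-adjoint endomorphisms of class $C^{2,\alpha}$ let $h=H(e^u\cdot,\cdot)$ and
\[
N(r,u)=e^{u/2}\,i\Lambda\big(F_h+[\phi_r,\phi_r^{*h}]\big)\,e^{-u/2}.
\]
The endomorphism $B=i\Lambda(F_h+[\phi_r,\phi_r^{*h}])$ is $h$-self-adjoint, that is, $e^uB=B^{*H}e^u$, and hence $e^{u/2}Be^{-u/2}$ is $H$-self-adjoint. It is trace-free. Since $F_h=F_H+\bar\partial(e^{-u}\partial_He^u)$ and $\phi_r^{*h}=e^{-u}\phi_r^{*H}e^u$, the map $N$ is smooth with values in the space of trace-free $H$-self-adjoint endomorphisms of class $C^{0,\alpha}$. Moreover $N(r_0,0)=0$.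

\emph{The linearization.} If $\dot h=h(X\cdot,\cdot)$, then
\begin{equation}\label{dots}
\dot F_h=\bar\partial\partial_hX,\ \text{ that is, }\ \dot F_{z\bar z}=-\nabla_{\bar z}\nabla_zX,\qquad (\phi^{*h})^{\textstyle\cdot}=[\phi^{*h},X]\quad\text{for fixed }\phi.
\end{equation}
Since $N(r_0,0)=0$, differentiating the conjugation by $e^{u/2}$ contributes nothing, and
\[
D_uN(r_0,0)X=\kappa LX,\qquad LX=-\nabla_{\bar z}\nabla_zX+[A,[A^*,X]] .
\]
The operator $\kappa L$ is elliptic, with the symbol of a scalar Laplacian. For trace-free $H$-self-adjoint $X,Y$ integration by parts gives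
\[
\int_\Sigma\operatorname{tr}\big((\kappa LX)\,Y\big)\,\omega_0=\int_\Sigma\big(\langle\nabla_zX,\nabla_zY\rangle+\langle[Y,A],[X,A]\rangle\big)\,i\,dz\wedge d\bar z .
\]
The left side is real, because $\kappa LX$ and $Y$ are self-adjoint. Exchanging $X$ and $Y$ on the right gives the complex conjugate. So $\kappa L$ is formally self-adjoint. If $LX=0$, putting $Y=X$ gives $\nabla_zX=0$ and $[X,\phi]=0$, so $X$ is a multiple of the identity by Lemma~\ref{split}. As $X$ is trace-free, $X=0$. An injective, formally self-adjoint elliptic operator of second order is an isomorphism $C^{2,\alpha}\to C^{0,\alpha}$.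

\emph{Conclusion.} The implicit function theorem gives a smooth map $r\mapsto u(r)\in C^{2,\alpha}$ near $r_0$ with $u(r_0)=0$ and $N(r,u(r))=0$. Then $H(e^{u(r)}\cdot,\cdot)$ has determinant $1$ and solves \eqref{hitchin} for $\phi_r$. It is smooth on $\Sigma$: in a local holomorphic frame \eqref{hitchin} expresses $\partial_{\bar z}\partial_zh$ through $h$, $h^{-1}$, the first derivatives of $h$, and $\phi_r$, so a $C^{2,\alpha}$ solution is $C^{3,\alpha}$, and so on. By uniqueness of harmonic metrics it is $h_r$.
\end{proof}

Every member of the family must be stable, including the limit in which we are interested. Stability is what makes the linearization injective, and verifying it at the limit is an essential step in our examples.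

\subsection{First variation along an orbit}

Let $(E,\phi)$ be stable, $t=e^\tau$, $h=h_t$, and $t\phi=A\,dz$ locally. By Lemma~\ref{cont} the metric $h$ is $C^1$ in $\tau$ with values in $C^{2,\alpha}$. Define $X=X_t$ by
\[
\partial_\tau h=h(X\cdot,\cdot).
\]
It is $h$-self-adjoint, trace-free because $\det h=1$, and of class $C^{2,\alpha}$. It measures how the metric reacts to the scaling. Since $\partial_\tau A=A$, \eqref{dots} gives $\partial_\tau A^*=A^*+[A^*,X]$. Differentiating \eqref{hitchinlocal} yields
\begin{equation}\label{var}
\nabla_{\bar z}\nabla_zX=[A,[A^*,X]]+2[A,A^*],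
\end{equation}
and, by \eqref{ids} and \eqref{ids2},
\begin{equation}\label{trX}
\operatorname{tr}(X\nabla_{\bar z}\nabla_zX)=|[X,A]|^2+2\langle[X,A],A\rangle .
\end{equation}
The derivative of $|A|^2=\operatorname{tr}(AA^*)$ is $2|A|^2+\operatorname{tr}(A[A^*,X])$, that is,
\begin{equation}\label{dens}
\partial_\tau|A|^2=2|A|^2+\langle[X,A],A\rangle=\sum_{i,j}(2+x_i-x_j)\,|A_{ij}|^2,
\end{equation}
where the last expression is at a point, in a unitary eigenbasis of $X$ with eigenvalues $x_1,\dots,x_n$. So at a point where $\phi\ne0$ the derivative \eqref{dens} is positive unless $X$ has two eigenvalues at distance at least $2$. On average it is never negative.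

\begin{proposition}\label{area}
Along the orbit of a stable Higgs bundle of any rank,
\[
\frac{d}{d\tau}\|A\|^2=\tfrac12\,\|\nabla_zX\|^2+\tfrac12\,\|[X,A]+2A\|^2 .
\]
If $(E,\phi)$ is not a fixed point, then $\int_\Sigma|t\phi|^2_{h_t}$ is strictly increasing in $t$.
\end{proposition}

\begin{proof}
Let $a=\int_\Sigma\langle[X,A],A\rangle\,i\,dz\wedge d\bar z$, a real number. Integrating \eqref{trX} and using \eqref{parts} gives $-\|\nabla_zX\|^2=\|[X,A]\|^2+2a$. Therefore
\[
\|[X,A]+2A\|^2=\|[X,A]\|^2+4a+4\|A\|^2=-\|\nabla_zX\|^2+2\big(a+2\|A\|^2\big),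
\]
and $a+2\|A\|^2=\frac{d}{d\tau}\|A\|^2$ by \eqref{dens}. If this derivative vanishes for some $t$, then $\nabla_zX=0$, so $X$ is parallel, hence holomorphic, and $[X,\phi]=-2\phi$. So the automorphisms $e^{\sigma X}$ of $E$, $\sigma\in\mathbb{C}$, satisfy $e^{\sigma X}\phi e^{-\sigma X}=e^{-2\sigma}\phi$, and $(E,\phi)$ is a fixed point.
\end{proof}

\section{Nilpotent counterexamples in all ranks at least three}\label{rankn}

We construct a family $\phi_s$, $s\in\mathbb{R}$, of strictly upper triangular Higgs fields on a sum of line bundles. The superdiagonal entries vanish at a common point $p$, and the corner entry is the constant $s$. Diagonal automorphisms can undo the scaling by $t$ on the superdiagonal, and they then damp the corner. So the orbit of $\phi_1$ runs through the family and converges to $\phi_0$, which vanishes at $p$.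

\subsection{A square root of the canonical bundle with a section}

A \emph{theta characteristic} is a holomorphic line bundle $M$ with $M^2\cong K$; it is \emph{odd} if $h^0(M)=\dim H^0(M)$ is odd. Every compact Riemann surface of genus $g\ge1$ has odd theta characteristics, in fact $2^{g-1}(2^g-1)$ of them (Atiyah; Mumford, 1971). Fix an odd $M$ on $\Sigma$, an isomorphism $M^2\cong K$, and $0\ne\gamma\in H^0(M)$. Since $\deg M=g-1\ge1$, the section $\gamma$ has a zero $p$; this is where $g\ge2$ enters. For example, if $g=2$ and $w$ is a Weierstrass point, then $2w$ is a canonical divisor, $M=\mathcal{O}(w)$ has $h^0(M)=1$, and $p=w$.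

\subsection{The family}

Let $n\ge3$ and
\[
E=L_1\oplus\dots\oplus L_n,\qquad L_1=M^{-1},\quad L_2=\dots=L_{n-1}=\mathcal{O},\quad L_n=M .
\]
Then $\det E=\mathcal{O}$. The entry $(i,j)$ of a Higgs field on $E$ maps $L_j$ to $L_i\otimes K$. For $s\in\mathbb{R}$ let $\phi_s$ have as its only nonzero entries
\[
(\phi_s)_{12}=\gamma,\qquad (\phi_s)_{i,i+1}=\gamma^2\ \ (2\le i\le n-2),\qquad (\phi_s)_{n-1,n}=\gamma,\qquad (\phi_s)_{1n}=s,
\]
which are sections of $M^{-1}K\cong M$, $K$, $M^{-1}K\cong M$ and $M^{-2}K\cong\mathcal{O}$, respectively. The last isomorphism, which allows a constant in the corner, is the reason for taking $M$ to be a square root of $K$. For $n=3$,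
\[
\phi_s=\begin{pmatrix}0&\gamma&s\\0&0&\gamma\\0&0&0\end{pmatrix}\quad\text{on } M^{-1}\oplus\mathcal{O}\oplus M .
\]
Since $\phi_s$ is strictly upper triangular, $\operatorname{tr}\phi_s^2=0$. The corner entry has no zeros when $s\ne0$, while all other entries vanish at $p$:
\begin{equation}\label{zeros}
\phi_s\ \text{has no zeros for } s\ne0,\qquad \phi_0(p)=0 .
\end{equation}

\begin{lemma}\label{family}
\begin{enumerate}
\item[(i)] $(E,\phi_s)$ is stable for every $s\in\mathbb{R}$, including $s=0$.
\item[(ii)] For $t>0$ the automorphism $\rho_t=\operatorname{diag}\big(t^{\,i-(n+1)/2}\big)_{i=1}^n$ of $E$, which has determinant $1$, is an isomorphism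
\begin{equation}\label{orbit}
\rho_t:(E,t\phi_1)\ \xrightarrow{\ \cong\ }\ (E,\phi_s),\qquad s=t^{2-n}.
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Where $\gamma\ne0$, all superdiagonal entries are nonzero, so $\phi_s$ is a single nilpotent Jordan block. Its only invariant $k$-dimensional subspace is the span of the first $k$ basis vectors. Two subbundles that agree on a dense open set are equal. So the only $\phi_s$-invariant subbundle of rank $k$, $1\le k\le n-1$, is $L_1\oplus\dots\oplus L_k$, of degree $-(g-1)<0$.

(ii) Conjugation by $\rho_t$ multiplies the entry $(i,j)$ by $t^{i-j}$, so $(\rho_t\,t\phi_1\,\rho_t^{-1})_{ij}=t^{1+i-j}(\phi_1)_{ij}$. The superdiagonal entries do not change, and the corner entry becomes $t^{2-n}$.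
\end{proof}

\subsection{Proof of Theorem~\ref{thmA}}

\begin{proof}[Proof of Theorem~\ref{thmA}]
Let $\phi=\phi_1$, which is nowhere zero, and let $k_s$ be the harmonic metric of $(E,\phi_s)$. By \eqref{orbit} and uniqueness of harmonic metrics, $g^t=4n\,|\phi_s|^2_{k_s}$ with $s=t^{2-n}$. Since $n\ge3$, $s\to0$ as $t\to\infty$. By Lemma~\ref{family}(i) we may apply Lemma~\ref{cont} to the family $s\mapsto\phi_s$, $s\in\mathbb{R}$, and with \eqref{zeros} we obtain
\[
g^t(p)\to4n\,|\phi_0|^2_{k_0}(p)=0 .
\]
On the other hand $g^t(p)>0$ for every $t>0$, because $\phi(p)\ne0$. Hence there is $T>1$ with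
\begin{equation}\label{T}
g^T(p)<g^1(p).
\end{equation}
Finally, $(E,\phi)$ is not a fixed point, since otherwise $g^t$ would be independent of $t$.
\end{proof}

\begin{remark}\label{rate}
At $p$ only the corner of $\phi_s$ survives: $\phi_s(p)=s\,e$, where $e\neq0$ is the value at $p$ of the map with corner entry $1$ and all other entries $0$. Hence $g^t(p)=4n\,t^{-2(n-2)}\,|e|^2_{k_s}$, and $t^{2(n-2)}g^t(p)$ has the positive limit $4n\,|e|^2_{k_0}$ as $t\to\infty$. In rank two the construction breaks down: the corner lies on the superdiagonal, the exponent $n-2$ is $0$, and a strictly upper triangular Higgs field on a sum of two line bundles is a fixed point.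
\end{remark}

\section{Counterexamples with irreducible spectral curve}\label{spectral}

The Higgs fields of Section~\ref{rankn} are nilpotent. By Lemma~\ref{cont}, inequality \eqref{T} survives a small perturbation through stable Higgs fields. The perturbation has to keep $\operatorname{tr}\phi^2=0$ and should make the characteristic polynomial irreducible. Two entries in the first column suffice: their contributions to $\operatorname{tr}\phi^2$ cancel, and one of them produces a nonzero determinant. We recall that the spectral curve is the zero locus of $\det(\lambda-\phi)$ in the total space of $K$, where $\lambda$ is the tautological section of the pullback of $K$.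

\begin{proof}[Proof of Theorem~\ref{thmB}]
For $q\in\Sigma$ we have $h^0(\mathcal{O}(q))=1$, and Riemann--Roch gives $h^0(K(-q))=g-1<h^0(K)$. So the canonical system is base-point free. By Bertini's theorem a general $\omega\in H^0(K)$ has only simple zeros. The forms that vanish at a given zero of $\gamma$ make up a hyperplane in $H^0(K)$, so a general $\omega$ does not vanish at any zero of $\gamma$. Fix $\omega$ with both properties. With $\phi=\phi_1$ from Section~\ref{rankn} and $\varepsilon\in\mathbb{R}$, let $\phi^\varepsilon$ be $\phi$ with the additional entries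
\[
(\phi^\varepsilon)_{21}=\varepsilon\gamma\omega\in H^0(MK),\qquad (\phi^\varepsilon)_{n1}=-\varepsilon\gamma^2\omega\in H^0(M^2K).
\]
These lie in the right spaces, since $L_1^{-1}L_2K=MK$ and $L_1^{-1}L_nK=M^2K$. For $n=3$,
\[
\phi^\varepsilon=\begin{pmatrix}0&\gamma&1\\ \varepsilon\gamma\omega&0&\gamma\\-\varepsilon\gamma^2\omega&0&0\end{pmatrix}.
\]

\emph{Characteristic polynomial.} Let $\varepsilon\ne0$ and draw an edge $i\to j$ for each nonzero entry $(i,j)$. The edges are $i\to i+1$ for $1\le i<n$, together with $1\to n$, $2\to1$ and $n\to1$. The only descending edges are $2\to1$ and $n\to1$, and every cycle contains a descending edge. So every cycle passes through $1$. Since $n\to1$ is the only edge leaving $n$, the cycles are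
\[
1\to2\to1,\qquad 1\to n\to1,\qquad 1\to2\to\cdots\to n\to1 .
\]
In the expansion of $\det(\lambda-\phi^\varepsilon)$ over permutations, a nonzero term corresponds to a set of disjoint cycles. Each cycle contributes $-1$ times the product of its entries: a cycle of length $\ell$ has sign $(-1)^{\ell-1}$, and its entries carry $(-1)^\ell$. Each remaining index contributes $\lambda$. Since any two of our cycles meet at $1$,
\begin{align*}
\det(\lambda-\phi^\varepsilon)&=\lambda^n-\lambda^{n-2}\big(\gamma\cdot\varepsilon\gamma\omega+1\cdot(-\varepsilon\gamma^2\omega)\big)-\gamma\cdot(\gamma^2)^{n-3}\cdot\gamma\cdot(-\varepsilon\gamma^2\omega)\\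
&=\lambda^n+\varepsilon\gamma^{2n-2}\omega .
\end{align*}
Likewise $\operatorname{tr}(\phi^\varepsilon)^2=2\big(\gamma\cdot\varepsilon\gamma\omega-\varepsilon\gamma^2\omega\big)=0$.

\emph{Irreducibility and stability.} Let $\varepsilon\ne0$, let $q$ be a zero of $\omega$, and let $\eta$ be a holomorphic $1$-form with $\eta(q)\ne0$. Put $\lambda=x\eta$ and divide by $\eta^n$. The polynomial becomes $x^n+c$ with $c=\varepsilon\gamma^{2n-2}\omega/\eta^n$ meromorphic. At $q$ the function $c$ has a simple zero, because $\omega$ does and $\gamma(q)\ne0$. By Eisenstein's criterion in the local ring at $q$, a discrete valuation ring, $x^n+c$ is irreducible over the field of meromorphic functions on $\Sigma$. Since the equation of the spectral curve is monic in $\lambda$, the curve is finite and flat over $\Sigma$. So all its components dominate $\Sigma$ and there are no embedded points. It is therefore reduced and irreducible, because its generic fiber is. A proper nonzero $\phi^\varepsilon$-invariant subbundle would give a factor of the characteristic polynomial, so there is none, and $(E,\phi^\varepsilon)$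 is stable. The determinant of $\phi^\varepsilon$ is not zero and is multiplied by $t^n$ when $\phi^\varepsilon$ is replaced by $t\phi^\varepsilon$. So $\phi^\varepsilon$ is not nilpotent and $(E,\phi^\varepsilon)$ is not a fixed point.

\emph{Perturbation.} Let $T$ be as in \eqref{T}. For $\varepsilon=0$ stability holds by Lemma~\ref{family}, so we may apply Lemma~\ref{cont} to the families $\varepsilon\mapsto\phi^\varepsilon$ and $\varepsilon\mapsto T\phi^\varepsilon$, $\varepsilon\in\mathbb{R}$. The pullback metrics at $p$ of $(E,\phi^\varepsilon)$ and of $(E,T\phi^\varepsilon)$ are continuous in $\varepsilon$. By \eqref{T} the second is smaller than the first for $\varepsilon=0$, hence also for all sufficiently small $\varepsilon\ne0$. Since the corner entry of $\phi^\varepsilon$ is $1$, $p$ is not a branch point. So $(E,\phi^\varepsilon)$ violates Conjecture~\ref{conj}.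
\end{proof}

\section{Rank two}\label{rank2}

In rank two $X$ has eigenvalues $\pm\lambda$ with $\lambda\ge0$. By \eqref{dens} the density increases where $\phi\ne0$ and $\lambda<1$. So it suffices to show $\lambda<1$ everywhere. This bound fails at fixed points: there the density is constant in $t$, so \eqref{dens} forces $\lambda\ge1$ wherever $\phi\neq0$. We therefore first prove $\lambda\le1$, and then use the hypothesis that $(E,\phi)$ is not a fixed point to exclude $\lambda\equiv1$. The integration in Proposition~\ref{area} is replaced by the maximum principle, applied to $\lambda^2$.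

\begin{proof}[Proof of Theorem~\ref{thmC}]
Use the notation of Section~\ref{prelim} with $n=2$. Each $(E,t\phi)$ is stable and not a fixed point. Let $\psi=\frac12\operatorname{tr}X^2=\lambda^2$, a function of class $C^2$ on $\Sigma$. At a given point choose a unitary eigenbasis of $X$, so that
\[
X=\begin{pmatrix}\lambda&0\\0&-\lambda\end{pmatrix},\qquad A=\begin{pmatrix}a&b\\c&-a\end{pmatrix},\qquad [X,A]=\begin{pmatrix}0&2\lambda b\\-2\lambda c&0\end{pmatrix}.
\]
Thus $|[X,A]|^2=4\lambda^2(|b|^2+|c|^2)$ and $\langle[X,A],A\rangle=2\lambda(|b|^2-|c|^2)$. We have $\partial_z\psi=\operatorname{tr}(X\nabla_zX)$. Differentiating once more, with $\operatorname{tr}(\nabla_{\bar z}X\,\nabla_zX)=|\nabla_zX|^2$ and \eqref{trX}, we get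
\begin{equation}\label{psi}
\partial_{\bar z}\partial_z\psi=|\nabla_zX|^2+4\lambda^2(|b|^2+|c|^2)+4\lambda(|b|^2-|c|^2).
\end{equation}
With $S=|b|^2+|c|^2\le|A|^2$ this gives
\begin{equation}\label{psiineq}
\partial_{\bar z}\partial_z\psi\ \ge\ |\nabla_zX|^2+4\lambda(\lambda-1)S .
\end{equation}

\emph{Step 1: $\lambda\le1$.} Suppose $\max\psi>1$. By \eqref{psiineq}, $\psi$ is subharmonic on the open set $\{\psi>1\}$. By the strong maximum principle the nonempty closed set $\{\psi=\max\psi\}$ is open. As $\Sigma$ is connected, $\psi$ is constant, and $\lambda>1$. Now \eqref{psiineq} forces $\nabla_zX=0$ and $S=0$, so $b=c=0$ and $[X,A]=0$. By Lemma~\ref{split}, $X$ is a multiple of the identity, and being trace-free, $X=0$. This contradicts $\lambda>1$.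

\emph{Step 2: $\lambda<1$.} Since $\lambda\le1$ and $S\le|A|^2$, \eqref{psiineq} gives $\partial_{\bar z}\partial_z\psi\ge4\lambda(\lambda-1)|A|^2$. Because $\lambda-1=(\psi-1)/(\lambda+1)$, this says
\[
\partial_{\bar z}\partial_z(\psi-1)-C\,(\psi-1)\ge0,\qquad C=\frac{4\lambda|A|^2}{1+\lambda}\ge0,
\]
with $C$ continuous in each coordinate chart. Recall Hopf's strong maximum principle: if $C\ge0$ is locally bounded and $v\le0$ satisfies $\partial_{\bar z}\partial_zv-Cv\ge0$ on a connected chart and vanishes at some point, then $v\equiv0$ there. Suppose $\lambda=1$ at some point. Then $\psi-1\le0$ vanishes there, and by connectedness $\lambda\equiv1$. Equation \eqref{psi} becomes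
\[
0=|\nabla_zX|^2+8|b|^2 .
\]
So $b\equiv0$ and, taking adjoints, $X$ is parallel. Its eigenlines $E_\pm$, for the eigenvalues $\pm1$, are orthogonal parallel holomorphic line subbundles with $E=E_+\oplus E_-$. With respect to this splitting $t\phi$ is lower triangular, and its components are holomorphic: $a$ is a section of $K$ and $c$ a section of $E_+^{-1}E_-K$.

The maximum principle alone does not determine $a$ and $c$; the Hitchin equation does. Since $X$ is parallel, the curvature, and hence $[A,A^*]=-F_{z\bar z}$, commutes with $X$ and is diagonal. For $b=0$,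
\[
AA^*=\begin{pmatrix}|a|^2&a\bar c\\ \bar ac&|a|^2+|c|^2\end{pmatrix},\qquad
A^*A=\begin{pmatrix}|a|^2+|c|^2&-a\bar c\\-\bar ac&|a|^2\end{pmatrix},
\]
so the $(2,1)$ entry of $[A,A^*]$ is $2\bar ac$. Thus $\bar ac\equiv0$, and by holomorphicity $c\equiv0$ or $a\equiv0$.
\begin{itemize}
\item If $c\equiv0$, then $[X,\phi]=0$, and Lemma~\ref{split} gives $X=0$ as in Step~1, contradicting $\lambda\equiv1$.
\item If $a\equiv0$, the only component of $\phi$ maps $E_+$ to $E_-K$. The automorphism acting by $\mu$ on $E_+$ and by $\mu^{-1}$ on $E_-$ conjugates $\phi$ to $\mu^{-2}\phi$. So $(E,t'\phi)\cong(E,\phi)$ for all $t'\in\mathbb{C}^*$, and $(E,\phi)$ is a fixed point, contrary to hypothesis.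
\end{itemize}
Hence $\lambda<1$ everywhere, for every $t>0$.

\emph{Step 3: conclusion.} By \eqref{dens},
\[
\partial_\tau|A|^2=2|A|^2+2\lambda(|b|^2-|c|^2)\ \ge\ 2(1-\lambda)|A|^2,
\]
which is positive wherever $\phi\ne0$. So $|t\phi|^2_{h_t}$ is strictly increasing in $t$ there. If $\operatorname{tr}\phi^2=0$, then $g^t=8\,|t\phi|^2_{h_t}$ by \eqref{gt}, and this is Conjecture~\ref{conj} for $n=2$.
\end{proof}

\begin{remark}
What is lost for $n\ge3$ is the bound $2$ on the distance between eigenvalues of $X$. In the example of Section~\ref{rankn} write $t=e^\tau$ and $\rho_t=e^{\tau R}$ with $R=\operatorname{diag}(i-\frac{n+1}2)_{i=1}^n$. By \eqref{orbit} the harmonic metric of $(E,t\phi)$ is $h_t=k_s(\rho_t\cdot,\rho_t\cdot)$ with $s=t^{2-n}$. Differentiating in $\tau$ gives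
\[
\rho_tX\rho_t^{-1}=R+R^{*k_s}+Z,\qquad k_s(Z\cdot,\cdot)=\partial_\tau k_s=-(n-2)\,s\,\partial_sk_s .
\]
As $t\to\infty$ we have $Z\to0$ by Lemma~\ref{cont}. The limit $k_0$ makes the summands $L_i$ orthogonal. Indeed $e^{i\theta R}$ conjugates $\phi_0$ to $e^{-i\theta}\phi_0$, which has the same harmonic metric, so $k_0$ is invariant under $e^{i\theta R}$ for all $\theta\in\mathbb{R}$, and $R$ has distinct eigenvalues. Hence $R^{*k_s}\to R$ and $\rho_tX\rho_t^{-1}\to2R$, so the eigenvalues of $X$ converge to $x_i=2i-(n+1)$. Neighboring eigenvalues approach the critical distance $2$, but the corner entry pairs $x_1$ with $x_n$, whose distance $2(n-1)$ is larger. With $e$ as in Remark~\ref{rate}, \eqref{dens} at $p$, conjugated by $\rho_t$, reads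
\[
\partial_\tau\log g^t(p)=2+\frac{\langle[\rho_tX\rho_t^{-1},e],e\rangle_{k_s}}{|e|^2_{k_s}}\ \longrightarrow\ 2+x_1-x_n=-2(n-2)<0 .
\]
This is the infinitesimal form of the decay $t^{-2(n-2)}$ in Remark~\ref{rate}.
\end{remark}

\begin{thebibliography}{9}
\bibitem{slides} \emph{On Cyclic Higgs Bundles}, \url{https://www.icts.res.in/sites/default/files/SGGS2017-2017-11-30-Qiongling-Li.pdf}
\end{thebibliography}

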